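\title{The minimum number of colors in a $p$-coloring of a knot}


\begin{abstract}
Let $p$ be an odd prime. We prove that every $p$-colorable knot has a diagram with a $p$-coloring that uses exactly $\lfloor\log_2 p\rfloor+2$ colors. This matches the known lower bound and confirms a conjecture on the minimum number of colors. One explicit set of colors, consisting of $0$ and the numbers $\lceil p/2^j\rceil$ for $j\ge1$, serves for all $p$-colorable knots. The proof lifts the colors to integers outside finitely many disks, removes the largest and the smallest integer by Reidemeister moves, and halves the integers at the boundaries of the disks one binary digit at a time. We also determine the minimum number of colors for an arbitrary modulus and for the class of an arbitrary coloring.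
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{knot} is a circle embedded in three-dimensional space. It is studied through its \emph{diagrams}: generic projections to the plane in which the over-strand is marked at each crossing. Cutting a diagram at its undercrossings divides it into \emph{arcs}. For an integer $m\ge2$ let $\mathbb Z_m=\mathbb Z/m\mathbb Z$. A \emph{$\mathbb Z_m$-coloring} of a diagram assigns to each arc an element of $\mathbb Z_m$, its \emph{color}, so that at each crossing
\begin{equation}\label{eq:rel}
2x-y-z\equiv0\pmod m,
\end{equation}
where $x$ is the color of the over-arc and $y,z$ are the colors of the two arcs that end at the crossing. We write $\{x\mid y,z\}$ for such a crossing. The relation says that a strand passing under an arc of color $x$ has its color reflected in $x$: it changes from $y$ to $2x-y$. Constant colorings always exist; a coloring is \emph{non-trivial} if at least two colors occur. For an odd prime $p$, a \emph{$p$-coloring} is a non-trivial $\mathbb Z_p$-coloring, and a knot $K$ is \emph{$p$-colorable} if some (equivalently, every) diagram of $K$ has a $p$-coloring. The \emph{minimum number of colors} needed in a $p$-coloring of $K$ is the least number of distinct colors, taken over all diagrams of $K$ and all $p$-colorings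 of these diagrams.

On a fixed diagram many colors may be unavoidable. The standard diagram of the $(2,p)$ torus knot is a closed two-strand braid with crossings $X_0,\dots,X_{p-1}$ in cyclic order; its $i$th arc starts under $X_{i-1}$, passes over $X_i$ and ends under $X_{i+1}$. The relation $x_{i+1}=2x_i-x_{i-1}$ makes the colors an arithmetic progression, so every $p$-coloring of this diagram uses all $p$ colors. Other diagrams of the same knot can do better, and a heuristic count suggests by how much. Suppose that $0$ and $1$ are colors and that the other colors are produced one at a time, as integers, by the rule $(x,y)\mapsto 2x-y$. Each new color at most doubles the diameter of the set of colors, so $n$ colors have diameter at most $2^{n-2}$. The relations cannot all hold in $\mathbb Z$: then $y$ and $z$ would have the same parity at every crossing, and parity would be constant along the knot. So some crossing has $|2x-y-z|\ge p$, which forces $p\le 2^{n-1}$, that is, $n\ge\lfloor\log_2p\rfloor+2$. It is known that the minimum number of colors is indeed always at least $\lfloor\log_2p\rfloor+2$; a proof is included in Section~\ref{sec:lower}. The following conjecture, stated in \cite{stick}, says that the bound is attained by every knot.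

\medskip
\noindent\textbf{Conjecture.} \emph{Let $p$ be an odd prime and $K$ any $p$-colorable knot. The minimum number of colors needed in a $p$-coloring of $K$ is $\lfloor\log_2p\rfloor+2$.}
\medskip

We prove the conjecture, with a set of colors that does not depend on the knot. For odd $m\ge3$ put
\[
S_m=\{0\}\cup\bigl\{\lceil m/2^j\rceil : 1\le j\le\lfloor\log_2m\rfloor+1\bigr\}\subset\mathbb Z_m .
\]
We call $S_m$ the \emph{palette}; it has $\lfloor\log_2m\rfloor+2$ elements (Section~\ref{sec:lower}). For example $S_3=\{0,1,2\}$, $S_5=\{0,1,2,3\}$, $S_7=\{0,1,2,4\}$, $S_{11}=\{0,1,2,3,6\}$.

\begin{theorem}\label{thm:A}
Let $p$ be an odd prime and $K$ a $p$-colorable knot. Then $K$ has a diagram with a $p$-coloring whose set of colors is exactly $S_p$. Hence the minimum number of colors needed in a $p$-coloring of $K$ is $\lfloor\log_2p\rfloor+2$.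
\end{theorem}

The construction does not use that the modulus is prime, only that two neighboring colors differ by a unit. A \emph{face} of a diagram is a component of its complement in the plane. An \emph{affine image} of a $\mathbb Z_m$-coloring is its composition with a bijection $x\mapsto ux+v$, where $u$ is a unit of $\mathbb Z_m$. Colored Reidemeister moves are recalled in Section~\ref{sec:moves}.

\begin{theorem}\label{thm:main}
Let $m\ge5$ be odd, and let a diagram of a knot $K$ have a $\mathbb Z_m$-coloring such that some face has on its boundary two strands whose colors differ by a unit of $\mathbb Z_m$. Then some affine image of this coloring can be changed by colored Reidemeister moves into a non-trivial coloring of a diagram of $K$ that uses only colors in $S_m$.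
\end{theorem}

From Theorem~\ref{thm:main} one obtains the answer for every modulus and every coloring. Let $m\ge2$, let $c$ be a non-trivial $\mathbb Z_m$-coloring of a diagram $D$ of a knot $K$, let $H\le\mathbb Z_m$ be the subgroup generated by all differences of colors of $c$, and let $n_c=|H|>1$.

\begin{theorem}\label{thm:B}
The number $n_c$ is odd, and the minimum number of colors over all colored diagrams obtained from $(D,c)$ by colored Reidemeister moves is $\lfloor\log_2n_c\rfloor+2$. After an affine identification of the coset of $H$ containing the colors with $\mathbb Z_{n_c}$, the minimum is attained with the palette $S_{n_c}$.
\end{theorem}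

\begin{corollary}\label{cor:B}
Let $m\ge2$. If $K$ has a non-trivial $\mathbb Z_m$-coloring, then the minimum number of colors in a non-trivial $\mathbb Z_m$-coloring of $K$ is $\lfloor\log_2\ell\rfloor+2$, where $\ell$ is the smallest odd prime factor of $m$ for which $K$ is $\ell$-colorable.
\end{corollary}

Section~\ref{sec:lower} proves the lower bound and derives Theorem~\ref{thm:A} from Theorem~\ref{thm:main}. Section~\ref{sec:moves} describes three composite moves and uses two of them to remove one color from the $(2,5)$ torus knot by hand. The proof of Theorem~\ref{thm:main} occupies Sections~\ref{sec:labels}--\ref{sec:proof}: colors are lifted to integers outside some disks (Section~\ref{sec:labels}); a strand with any admissible integer is carried anywhere without enlarging the range of the integers (Section~\ref{sec:transport}); the range is shrunk by one at each end (Section~\ref{sec:level}); and the integers at the boundaries of the disks are halved repeatedly (Section~\ref{sec:proof}). Section~\ref{sec:moduli} proves Theorem~\ref{thm:B} and Corollary~\ref{cor:B}.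

\section{The lower bound and the palette}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $m\ge3$ be odd, and let a $\mathbb Z_m$-coloring of a knot diagram be such that the differences of its colors generate $\mathbb Z_m$. Then it uses at least $\lfloor\log_2m\rfloor+2$ colors.
\end{proposition}

For $m=p$ prime every non-trivial coloring satisfies the hypothesis.

\begin{proof}
Let $C$ be the set of colors used and $n=|C|$; then $n\ge2$. Consider the graph with vertex set $C$ and an edge $yz$ for each crossing $\{x\mid y,z\}$ with $y\ne z$. Following the knot once around, we meet every color, and the color changes only along such edges; so the graph is connected. Choose a spanning tree and, for each of its $n-1$ edges, a crossing $\{x\mid y,z\}$ that gives this edge. Here $x\ne y$, since $x=y$ would give $z=2x-y=y$; likewise $x\ne z$. Let $e_a$ ($a\in C$) be the standard basis of $\mathbb Z^C$, form the $(n-1)\times n$ integer matrix with rows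
\[
2e_x-e_y-e_z=(e_x-e_y)+(e_x-e_z),
\]
and delete the column of one color $c_0$ to obtain a square matrix $A_0$.

We use the following fact. Let $B$ be an $(n-1)\times n$ matrix whose rows have the form $e_a-e_b$ with $a\ne b$, let $\Gamma$ be the graph on $C$ with the $n-1$ edges $ab$, and let $B_0$ be $B$ without the column of $c_0$. If $\Gamma$ contains a cycle or a repeated edge, the corresponding rows are linearly dependent and $\det B_0=0$. Otherwise $\Gamma$ is a tree; it has a leaf other than $c_0$, the column of this leaf has a single non-zero entry $\pm1$, and expansion along it gives $\det B_0=\pm1$ by induction on $n$.

Modulo $2$, the row $2e_x-e_y-e_z$ equals $e_y-e_z$, and these rows come from a tree. So $\det A_0$ is odd. Expanding each row of $A_0$ into its two summands writes $\det A_0$ as a sum of $2^{n-1}$ determinants with values in $\{0,\pm1\}$. So $|\det A_0|\le2^{n-1}$, and the inequality is strict because $\det A_0$ is odd and $2^{n-1}$ is even.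

By \eqref{eq:rel}, $2(x-c_0)-(y-c_0)-(z-c_0)\equiv0$ for each row, so $A_0$ annihilates the vector $(c-c_0)_{c\in C\setminus\{c_0\}}$ modulo $m$. Multiplying by the adjugate matrix gives $\det A_0\cdot(c-c_0)\equiv0$ for all $c\in C$. The elements $c-c_0$ generate $\mathbb Z_m$, so $m$ divides the non-zero integer $\det A_0$. Hence $m<2^{n-1}$, that is, $n-1\ge\lfloor\log_2m\rfloor+1$.
\end{proof}

The connectedness of the graph is where the diagram must be a single circle: two disjoint circles colored $0$ and $1$ use two colors for every $m$.

Now fix an odd $m\ge3$ and put $k=\lfloor\log_2m\rfloor$, so that $2^k<m<2^{k+1}$. Let
\[
d_j=\lceil m/2^j\rceil\quad(1\le j\le k+1),\qquad h=d_1=\tfrac{m+1}2 ,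
\]
so that $S_m=\{0,d_1,\dots,d_{k+1}\}$ and $2h\equiv1\pmod m$. For real $x$ and an integer $n$ we have $\lceil x\rceil\le2n$ if and only if $x\le2n$; hence $\lceil\lceil x\rceil/2\rceil=\lceil x/2\rceil$ and $d_{j+1}=\lceil d_j/2\rceil$. Therefore
\begin{equation}\label{eq:eps}
\varepsilon_j:=2d_{j+1}-d_j\in\{0,1\}\qquad(1\le j\le k).
\end{equation}
From $1<m/2^k<2$ we get $d_k=2$ and $d_{k+1}=1$. For $j\le k$ we have $d_j\ge2$ and so $d_{j+1}<d_j$. Thus $m>d_1>\dots>d_k=2>d_{k+1}=1$, and $|S_m|=k+2$.

The palette follows the heuristic of the introduction. Starting from $0$ and $1$, the crossings $\{d_{j+1}\mid d_j,\varepsilon_j\}$ produce $d_k,d_{k-1},\dots,d_1$ by doubling and subtracting $0$ or $1$, and these relations hold in $\mathbb Z$. The crossing $\{h\mid0,1\}$ then wraps around, since $2h-0-1=m$. For $m=11$ these crossings are $\{1\mid2,0\}$, $\{2\mid3,1\}$, $\{3\mid6,0\}$ and $\{6\mid0,1\}$.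

\begin{proof}[Proof of Theorem~\ref{thm:A}, assuming Theorem~\ref{thm:main}]
In a $p$-coloring the color changes somewhere along the knot, so some crossing $\{x\mid y,z\}$ has $y\ne z$, and then $x,y,z$ are distinct. For $p=3$ this shows that every $3$-coloring uses all of $\mathbb Z_3=S_3$. Let $p\ge5$. The strands colored $x$ and $y$ bound a common corner at the crossing, so they lie on the boundary of a common face, and $y-x$ is a unit because $p$ is prime. Theorem~\ref{thm:main} gives a $p$-coloring of a diagram of $K$ with colors in $S_p$. By Proposition~\ref{prop:lower} no $p$-coloring has fewer than $|S_p|=\lfloor\log_2p\rfloor+2$ colors, so all colors of $S_p$ occur and this number is the minimum.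
\end{proof}

\section{Colored moves and an example}\label{sec:moves}

\subsection{Colored Reidemeister moves}

In this section colors lie in an arbitrary abelian group $G$, with the relation $y+z=2x$ at each crossing $\{x\mid y,z\}$; we shall take $G=\mathbb Z_m$ and $G=\frac12\mathbb Z$. A crossing is \emph{trivial} if $x=y=z$. A \emph{segment} is a short part of the diagram without crossings. If a strand passes successively under strands colored $a,b,\dots$, we record its colors as
\[
y\,|a|\,y'\,|b|\,y''\cdots,\qquad y'=2a-y,\quad y''=2b-y',\ \dots
\]

The Reidemeister moves change a diagram inside a disk without changing the knot. Move I adds or removes a kink with one crossing. Move II pushes one segment over another, creating two crossings, or undoes this. Move III concerns three strands that cross pairwise and are layered as top, middle and bottom; it moves one of them across the crossing of the other two. We count planar isotopies among the moves. Given a coloring before a move, there is exactly one coloring after it with the same colors outside the disk; this is the \emph{colored move}. Indeed, in move I the crossing $\{x\mid x,z\}$ forces $z=x$. In move II the lower strand reads $y\,|x|\,2x-y\,|x|\,y$. In move III, with top color $t$, the middle strand changes from $u$ to $2t-u$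 on both sides of the move, and the bottom strand reads $v\,|u|\,2u-v\,|t|\,2t-2u+v$ on one side and $v\,|t|\,2t-v\,|2t-u|\,2t-2u+v$ on the other. Three consequences are used below.
\begin{enumerate}
\item[(M1)] Every color after a colored move is an old color or has the form $2x-y$ with old colors $x,y$.
\item[(M2)] Colored moves are reversible and keep constant colorings constant; so they preserve non-triviality.
\item[(M3)] A homomorphism of groups followed by a translation maps colorings to colorings and commutes with colored moves.
\end{enumerate}

A \emph{finger} is the result of pulling a segment along a path: two parallel strands closed by a cap. An \emph{$f$-finger} is a finger pulled from a segment of color $f$. Paths for fingers are supplied by the following fact.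
\begin{enumerate}
\item[(P)] The complement in the plane of finitely many pairwise disjoint closed disks and compact simple arcs is connected, and it stays connected when finitely many points are removed. Two points of it, or of the boundaries of the disks, can be joined through it by an embedded path transverse to a given diagram.
\end{enumerate}

\subsection{Three composite moves}

\noindent\textbf{Covering.} Let $V$ be a closed disk whose boundary meets the diagram transversally away from crossings, and let the cap of an $f$-finger lie just outside $V$, with no strand between the cap and a nearby point of $\partial V$. Sweep the cap across $V$, above everything, until the finger runs around $\partial V$. The sweep consists of moves II (the cap meets or leaves a strand) and III (the cap passes a crossing). Afterwards the colors inside $V$ are changed by $x\mapsto2f-x$, the colors outside are unchanged, and each strand leaving $V$ has a new crossing $\{f\mid x,2f-x\}$. Indeed, at every stage the assignment that reflects the colors in the covered region satisfies all relations, because $x\mapsto2f-x$ preserves $y+z=2x$, and so it is the coloring produced by the colored moves.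

\medskip
\noindent\textbf{Exchange.} Suppose that a strand reads $y\,|a|\,x\,|b|\,z$ and that its middle part $\beta$, of color $x$, passes over nothing. A thin disk around $\beta$ meets the diagram in this strand and in short segments of the two over-strands. The latter do not cross in the disk, so we may regard the $b$-segment as the top one. Push it over the $a$-segment on one side of $\beta$ (move II), and then across the crossing of the $a$-segment with the lowest strand (move III); see Figure~\ref{fig:exchange}. The part of the $a$-segment between its two crossings under $b$ has color $a'=2b-a$, and the lowest strand reads
\begin{equation}\label{eq:exchange}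
y\,|b|\,x'\,|a'|\,z,\qquad x'=2b-y=x-2(a-b).
\end{equation}
The colors in the disk are now $y,z,a,b,a',x'$. If $a=b$ then $x'=x$ and nothing is gained.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[thick]
\draw (-2.4,0) -- (2.4,0);
\draw[preaction={draw=white,line width=6pt}] (-1,-1.5) -- (-1,1.5);
\draw[preaction={draw=white,line width=6pt}] (1,-1.5) -- (1,1.5);
\node[above] at (-1.8,0) {$y$};
\node[above] at (0,0) {$x$};
\node[above] at (1.8,0) {$z$};
\node[left] at (-1,1.3) {$a$};
\node[right] at (1,1.3) {$b$};
\draw[->] (2.9,0) -- (3.9,0);
\begin{scope}[xshift=6.8cm]
\draw (-2.4,0) -- (2.4,0);
\draw[preaction={draw=white,line width=6pt}] (-1,-1.5) .. controls (-1,-0.7) and (1,-1) .. (1,0) .. controls (1,1) and (-1,0.7) .. (-1,1.5);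
\draw[preaction={draw=white,line width=6pt}] (1,-1.5) .. controls (1,-0.7) and (-1,-1) .. (-1,0) .. controls (-1,1) and (1,0.7) .. (1,1.5);
\node[above] at (-1.8,0) {$y$};
\node[above] at (0,0) {$x'$};
\node[above] at (1.8,0) {$z$};
\node[left] at (-1,1.3) {$a$};
\node[right] at (1,1.3) {$b$};
\node[left] at (-1,-1.3) {$a$};
\node[right] at (1,-1.3) {$b$};
\node[right] at (0.9,-0.45) {$a'$};
\end{scope}
\end{tikzpicture}
\caption{The exchange move. A strand passes under strands of colors $a$ and $b$, and the $b$-strand is moved over the $a$-strand. The color $x$ is replaced by $x'=x-2(a-b)$, and the new color $a'=2b-a$ appears.}
\label{fig:exchange}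
\end{figure}

\medskip
\noindent\textbf{Twisting.} Let a disk $U$ meet the diagram in two parallel segments, and let $F$ be the face that contains the part of $U$ beyond one of them. Seen from $F$, let $u$ be the color of the near segment and $v$ that of the far one. Apply move II to the two segments; between the two new crossings they have exchanged positions, and the segment that is now near still borders $F$. If the far segment goes over, the near and far colors in the middle are $(v,2v-u)$; if the near segment goes over, they are $(2u-v,u)$. With $d=v-u$, the pair $(u,u+d)$ becomes $(u+d,u+2d)$ or $(u-d,u)$. Repeating this in the middle part gives the pair $(u+jd,u+(j+1)d)$ for any integer $j$.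

\subsection{Four colors for the $(2,5)$ torus knot}\label{sec:example}

Take the standard diagram of the $(2,5)$ torus knot from the introduction and give the $i$th arc the color $i\in\mathbb Z_5$, so that $X_i=\{i\mid i-1,i+1\}$. We remove the color $4$, the only one outside $S_5=\{0,1,2,3\}$.

The arc of color $4$ runs from $X_3=\{3\mid2,4\}$ over $X_4=\{4\mid3,0\}$ to $X_0=\{0\mid4,1\}$. First we stop it from being an over-strand. Pull a finger from the $0$-arc between $X_4$ and $X_0$, lead it alongside this arc towards $X_4$, and cover a small disk around $X_4$. Inside, colors change by $x\mapsto-x$, so $X_4$ becomes $\{1\mid2,0\}$. The color $4$ now occurs on two arcs $\beta_1,\beta_2$ that pass over nothing, in strands that read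
\[
2\,|3|\,4\,|0|\,1\qquad\text{and}\qquad1\,|0|\,4\,|0|\,1 .
\]
At $\beta_1$ the over-colors differ. The exchange move with $a=3$, $b=0$ gives $a'=-3=2$ and the strand $2\,|0|\,3\,|2|\,1$, so $\beta_1$ is gone. At $\beta_2$ the over-colors agree and the exchange move is useless. Instead we use $h=3$, which reflects by $x\mapsto6-x=1-x$. Covering a thin disk around $\beta_2$ by a $3$-finger turns the strand into $0\,|1|\,2\,|1|\,0$, and the over-segments of color $0$ get the color $1$. The $3$-finger has to reach $\beta_2$ first. On its way, on top of everything, it turns $0,1,3$ into $1,0,3$, but it would turn $2$ into $4$. The color $2$ occurs on three pairwise disjoint simple arcs: the original $2$-arc, the arc $a'$, and the arc that ends at $X_4$. By (P) there is a path from a segment of color $3$ to the disk around $\beta_2$ that avoids them. The result is a coloring by $\{0,1,2,3\}$.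

Two things were lucky here: the required $0$-finger was at hand, and the colors $a'$ and $x'$ happened to differ from $4$. In general a finger must be brought from far away without creating unwanted colors, and one needs a reason why the moves make progress. Both needs are met by an order on the colors, that is, by integers.

\section{Integer labels, walls and obstacles}\label{sec:labels}

From now until the end of Section~\ref{sec:proof}, $m\ge5$ is odd and $k,d_j,\varepsilon_j,h$ are as in Section~\ref{sec:lower}.

If $y+z=2x$ holds in $\mathbb Z$, the largest integer can be an over-color only at a trivial crossing, and \eqref{eq:exchange} with $a>b$ lowers it. By the parity argument of the introduction, a coloring containing $0$ and $1$ cannot be lifted to $\mathbb Z$ everywhere. We therefore allow two exceptions. First, we exclude finitely many disks. Second, a strand of color $h$ may be lifted to $\frac12$ instead of to an integer. Such a strand reflects by $x\mapsto1-x$, as the $3$-finger did in Section~\ref{sec:example}; this preserves every interval $[1-q,q]$, and the color $h$ belongs to the palette.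

Let $\varphi\colon\frac12\mathbb Z\to\mathbb Z_m$ be the homomorphism $a/2\mapsto ah$. Since $2h\equiv1$, it is reduction modulo $m$ on integers, and $\varphi(\frac12)=h$.

\begin{definition}
A \emph{labeled diagram} consists of a $\mathbb Z_m$-colored diagram of $K$, finitely many disjoint closed disks called \emph{obstacles}, whose boundaries meet the diagram transversally away from crossings, and a labeling of the pieces. Here a \emph{piece} is a component of the part of the diagram outside the obstacles, cut at undercrossings. Each piece has a \emph{label} $\lambda\in\mathbb Z\cup\{\frac12\}$ such that $\varphi(\lambda)$ is its color, and $y+z=2x$ holds for the labels at every crossing $\{x\mid y,z\}$ outside the obstacles. Each obstacle is of at least one of two kinds: a \emph{jump} meets the diagram in a single segment; a \emph{cluster} contains only colors from $S_m$. The \emph{end labels} of an obstacle are the labels of the pieces at the points where they meet its boundary. Strands labeled $\frac12$ are \emph{walls}.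
\end{definition}

From now on the notations $\{x\mid y,z\}$, $y\,|a|\,y'$ and ``$f$-finger'' refer to labels. At a crossing $\{x\mid y,z\}$ outside the obstacles there are two cases. If $x$ is an integer, then $y$ and $z$ are integers, because $y=\frac12$ would give $z=2x-\frac12\notin\mathbb Z\cup\{\frac12\}$. If $x=\frac12$, then $y=z=\frac12$, or $y,z$ are integers with $y+z=1$. So an integer strand never passes over a wall, while a wall may pass over anything. A move in a disk free of obstacles carries the labels along as a coloring with values in $\frac12\mathbb Z$, compatibly with $\varphi$ by (M3). The result is again a labeled diagram as long as no integer strand is pushed over a wall; all moves below respect this.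

\begin{definition}
Let $q\ge2$. A labeled diagram has \emph{level} $q$ if all its integer labels lie in $[1-q,q]$. The labels $q$ and $1-q$ are \emph{extreme}, and the integers in $[2-q,q-1]$ are \emph{non-extreme}. A piece is \emph{extreme} if its label is.
\end{definition}

The integers $0,1$ are non-extreme for $q\ge2$, and $-1,2$ are non-extreme for $q\ge3$. The substitution $x\mapsto1-x$ preserves the relation $y+z=2x$, the set $\mathbb Z\cup\{\frac12\}$ and the intervals $[1-q,q]$ and $[2-q,q-1]$. So every local move with prescribed labels has a \emph{symmetric} version, in which all labels are replaced by their images and the same bounds hold. The substitution only serves to describe local moves; it is never applied to a whole diagram.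

\section{Transport of a label}\label{sec:transport}

An $s$-finger pushed over a strand labeled $y$ creates the label $2s-y$, which may lie far outside $[1-q,q]$, and it may not pass over a wall at all. We therefore move a \emph{pair} of strands with consecutive labels. By twisting, the pair can be adjusted to each strand that it has to cross.

A \emph{spot} is a disk $U$, disjoint from the obstacles, that meets the diagram in two parallel segments with consecutive integer labels. Seen from a face $F$ that contains the part of $U$ beyond one of the segments, let $(u,v)$ be the near and far labels. The \emph{type} is $+$ if $v=u+1$ and $-$ if $v=u-1$; the symmetry interchanges the types. A \emph{base spot} is a spot with labels $0$ and $1$. A spot contains two disjoint smaller spots, so a part of a base spot can be used while a smaller base spot remains. We need four operations at level $q\ge2$.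

\medskip
\noindent\textbf{(a) Pulling a cable.} The two segments of a spot can be pulled together into $F$ along a path, by a planar isotopy, as a \emph{cable} with cross-section $u,v,v,u$. At its tip there is again a spot, with the same pair $(u,v)$ seen from the face ahead.

\medskip
\noindent\textbf{(b) Retuning.} A spot with non-extreme labels can be changed, inside its disk, so as to contain a spot seen from the same face with any prescribed pair $(u,v)$ of consecutive non-extreme labels. All over-labels used are non-extreme, and all labels used lie in $[2-q,q-1]\cup[-1,2]$.

If the type is already right, twist with $d=\pm1$; all labels that occur lie between the initial and the final ones, so they are non-extreme. Otherwise twist to the labels $\{0,1\}$, convert the type as follows, and twist again. Let $(u,v)=(0,1)$, and draw the segments horizontally with $F$ above (Figure~\ref{fig:convert}). In the right part of the disk twist once with the far segment over; between the two crossings $\{1\mid0,2\}$ the upper label is $1$ and the lower label is $2$. In the left part pull a cable \emph{downwards}; seen from below, the pair is $(1,0)$, so the cross-section is $1,0,0,1$. Lead it inside the disk to the right and then up between the two twist crossings, over the lower and the upper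 strand. These strands then read
\[
2\,|1|\,0\,|0|\,0\,|0|\,0\,|1|\,2\qquad\text{and}\qquad1\,|1|\,1\,|0|\,{-1}\,|0|\,1\,|1|\,1 .
\]
The tip emerges in the part of the disk above the upper strand, which belongs to $F$, and shows the pair $(1,0)$. All labels lie in $[-1,2]$ and all over-labels in $\{0,1\}$. The conversion from $(1,0)$ to $(0,1)$ is the symmetric move.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[thick,rounded corners=4pt,scale=1.1]
\draw (2.2,0.3) -- (2.2,0.8) -- (3.4,0.8) -- (4.4,0) -- (8.2,0) -- (9.2,0.8) -- (10,0.8);
\draw[preaction={draw=white,line width=5pt}] (2.8,-0.4) -- (2.8,0) -- (3.4,0) -- (4.4,0.8) -- (8.2,0.8) -- (9.2,0) -- (10,0);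
\draw[preaction={draw=white,line width=5pt}] (0,0) -- (1,0) -- (1,-2.6) -- (7.4,-2.6) -- (7.4,2.2) -- (5.6,2.2) -- (5.6,-0.8) -- (2.8,-0.8) -- (2.8,-0.4);
\draw[preaction={draw=white,line width=5pt}] (0,0.8) -- (1.6,0.8) -- (1.6,-2) -- (6.8,-2) -- (6.8,1.7) -- (6.2,1.7) -- (6.2,-1.4) -- (2.2,-1.4) -- (2.2,0.3);
\foreach \x/\t in {0.4/0,5/1,5.9/1,6.5/{-1},7.1/1,7.8/1,9.7/0} \node at (\x,1) {\scriptsize$\t$};
\foreach \x/\t in {0.4/1,5/2,5.9/0,6.5/0,7.1/0,7.8/2,9.7/1} \node at (\x,0.2) {\scriptsize$\t$};
\node at (6.5,2.4) {\scriptsize$1$};
\node at (6.5,1.9) {\scriptsize$0$};
\node at (3.5,2) {$F$};
\end{tikzpicture}
\caption{Conversion of type. Two parallel strands show the face $F$ the near label $0$ and the far label $1$. After one twist on the right, both strands are pulled down on the left and led up over the twisted part. At the tip, $F$ sees the near label $1$ and the far label $0$.}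
\label{fig:convert}
\end{figure}

\medskip
\noindent\textbf{(c) Crossing an integer strand.} Push the tip, with pair $(u,v)$, over a strand labeled $y$ (two moves II). The strand reads
\[
y\,|u|\,2u-y\,|v|\,y+2(v-u)\,|v|\,2u-y\,|u|\,y ,
\]
and the tip shows $(u,v)$ to the next face. The middle label is $y+2$ for type $+$ and $y-2$ for type $-$; this is why both types are needed. For $y\le0$ use type $+$. If $y=1-q$, take $(u,v)=(2-q,3-q)$; then $2u-y=y+2=3-q$. If $2-q\le y\le0$, take $(u,v)=(y,y+1)$; then $2u-y=y$, and the middle label satisfies $y+2\le2$. For $y\ge1$ use type $-$ and the symmetric choices. Since $3-q\le q-1$ and $1\le q-1$, the labels $u,v$ are non-extreme, and since $2\le q$, the new labels lie in $[1-q,q]$. If $q\ge3$ and $y$ is non-extreme, then all new labels are non-extreme, because $2\le q-1$.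

\medskip
\noindent\textbf{(d) Crossing a wall.} With the labels $\{0,1\}$ at the tip, push the tip \emph{under} the wall. The four new crossings are $\{\frac12\mid0,1\}$, and the pair $(0,1)$ becomes $(1,0)$ and vice versa.

\begin{lemma}[Transport]\label{lem:transport}
Let a labeled diagram of level $q\ge2$ with base spot $U_0$ be given, and let $s$ be a non-extreme integer. Let $\gamma$ be an embedded path from a point of $\partial U_0$ beyond one of the two segments to a point $P$ off the diagram, with interior outside $U_0$, transverse to the diagram and avoiding obstacles and crossings. Then moves supported in $U_0$ and a thin neighborhood of $\gamma$ give a labeled diagram of level $q$ with base spot, with the same obstacles, end labels and labels at old crossings, in which a segment labeled $s$ lies next to $P$ on the boundary of the face containing $P$. Moreover: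
\begin{enumerate}
\item[(i)] at each new crossing the over-label is a non-extreme integer, or the crossing is $\{\frac12\mid0,1\}$;
\item[(ii)] if $q\ge3$ and $\gamma$ meets no extreme piece, then the extreme pieces of the new diagram are those of the old one.
\end{enumerate}
\end{lemma}

\begin{proof}
Pull a cable from a part of $U_0$ and follow $\gamma$. Before each strand met by $\gamma$, retune the tip by (b) to the pair required in (c) or (d), and cross. These pairs are non-extreme, and so are the pairs after crossing, so (b) applies each time. As $\gamma$ is embedded, the cable never meets itself, and as each crossed strand regains its label beyond the cable, no label changes away from $U_0\cup\gamma$. Just before $P$ retune to $(s,s-1)$ if $s\ge1$ and to $(s,s+1)$ if $s\le0$; both labels are non-extreme because $0$ and $1$ are. The near segment at the tip is the required one. All new labels lie in $[1-q,q]$ by (b)--(d), since $[-1,2]\subset[1-q,q]$, and (i) is contained in (b)--(d). If $q\ge3$, then $[-1,2]\subset[2-q,q-1]$, so (b) and (d) create no extreme label, and neither does (c) at a non-extreme strand. This gives (ii).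
\end{proof}

The lemma is always applied in the same way. A move is to be made in a closed \emph{work disk} $V$, disjoint from $U_0$, such that each obstacle lies inside $V$ or is disjoint from it. We choose $P\in\partial V$ off the diagram. By (P) there is a path $\gamma$ to $P$ that avoids $V$, $U_0$, the other obstacles, all crossings and, where prescribed, finitely many disjoint simple arcs. After the transport nothing has changed in $V$, and the segment labeled $s$ can be pushed into $V$ at $P$. We say that we \emph{bring an $s$-finger to $V$ at $P$}.

\section{Lowering the level}\label{sec:level}

The exchange move applies to a piece that passes over nothing, and its arithmetic is controlled when both over-labels are integers. We first arrange this for all extreme pieces.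

\begin{definition}
A labeled diagram of level $q\ge2$ is \emph{admissible} if all obstacles are clusters and no end label is extreme. It is \emph{tidy} if in addition, outside the clusters, no crossing has an extreme over-label and no crossing is $\{\frac12\mid q,1-q\}$.
\end{definition}

\begin{lemma}\label{lem:tidy}
Let $q\ge2$. An admissible diagram of level $q$ with base spot can be changed, by moves away from the clusters, into a tidy diagram of level $q$ with base spot and with the same clusters and end labels.
\end{lemma}

\begin{proof}
\emph{Extreme over-labels.} If $q$ is the over-label at a crossing, then $y+z=2q$ with integers $y,z\le q$, so the crossing is $\{q\mid q,q\}$. Bring a $(q-1)$-finger to a small disk $V$ around it and cover $V$. Inside we get $\{q-2\mid q-2,q-2\}$, and on the boundary four crossings $\{q-1\mid q,q-2\}$. The labels $q-1$ and $q-2$ are non-extreme since $q\ge2$. The label $1-q$ is treated symmetrically. By Lemma~\ref{lem:transport}(i) the transport creates no extreme over-label, so the number of crossings with extreme over-label drops by one each time, and all of them can be removed.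

\emph{Crossings $\{\frac12\mid q,1-q\}$.} Here the finger may not cover the wall, so it is inserted between the two strands. Let $V$ be a small disk around the crossing, and bring a $(q-1)$-finger to $V$ in a corner between the wall and the $q$-strand. Push it over the $q$-strand and under the wall (two moves II), and then across the crossing (move III, with the wall on top, the finger in the middle and the under-strand at the bottom). The finger now runs around the crossing. It passes over the $q$-strand with label $q-1$, under the wall, where its label becomes $2-q$, over the $(1-q)$-strand, and under the wall again. The under-strand reads
\[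
q\,|q-1|\,q-2\,|\tfrac12|\,3-q\,|2-q|\,1-q .
\]
The over-labels in $V$ are $q-1$, $2-q$ and $\frac12$, and the crossings under the wall are $\{\frac12\mid q-2,3-q\}$ and twice $\{\frac12\mid q-1,2-q\}$; all these integers are non-extreme. By Lemma~\ref{lem:transport}(i) the transport creates no crossing of either forbidden kind, since $0$ and $1$ are non-extreme. So the number of crossings $\{\frac12\mid q,1-q\}$ drops by one each time, and no extreme over-label reappears.
\end{proof}

\begin{lemma}\label{lem:pieces}
In a tidy diagram of level $q\ge2$ with more than one label, the extreme pieces, endpoints included, are pairwise disjoint compact simple arcs, disjoint from the clusters, with no crossings in their interiors. The over-labels at the two ends of a piece labeled $q$ are integers in $[1,q-1]$; for a piece labeled $1-q$ they are integers in $[2-q,0]$.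
\end{lemma}

\begin{proof}
Let $\beta$ have label $q$. It does not meet a cluster, since end labels are not extreme, and it passes over nothing. It is not a closed curve, since $K$ is a single circle that carries another label too. So $\beta$ runs between two undercrossings, without crossings in its interior. The over-label $a$ at an end is not extreme, and it is not $\frac12$, for then the crossing would be $\{\frac12\mid q,1-q\}$. So $a$ is an integer with $a\le q-1$, and $2a-q\ge1-q$ gives $a\ge1$. The label $2a-q$ beyond the crossing is at most $q-2$ and has the parity of $q$, so it is neither $q$ nor $1-q$. The symmetric statements hold for $1-q$. Hence at each crossing at most one of the three strands is extreme, and then it is one that ends there; this gives simplicity and disjointness.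
\end{proof}

\begin{proposition}\label{prop:level}
Let $q\ge3$. An admissible diagram of level $q$ with base spot can be changed, by moves away from the clusters, into a diagram of level $q-1$ with base spot and with the same clusters and end labels.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tidy} we may assume that the diagram is tidy, so Lemma~\ref{lem:pieces} applies. The extreme pieces are disjoint from the base spot, which has non-extreme labels and no crossings.

\emph{Making the two over-labels different.} Let $\beta$ be a piece labeled $q$ with the same over-label $a$ at both ends. Choose $s\in\{q-1,q-2\}$ with $s\ne a$. Let $V$ be a thin disk around $\beta$, and bring an $s$-finger to $V$, at a point alongside $\beta$, on a path that avoids all other extreme pieces. By Lemma~\ref{lem:transport} the diagram stays tidy, and the extreme pieces and the over-labels at their ends do not change. Push the finger over $\beta$, which then reads $q\,|s|\,2s-q\,|s|\,q$. Here $2s-q\in\{q-2,q-4\}$ is non-extreme, because $q-4\ge2-q$ for $q\ge3$. So $\beta$ is replaced by two extreme pieces with over-labels $(a,s)$ and $(s,a)$, the other extreme pieces are unchanged, and the diagram is tidy. Pieces labeled $1-q$ are treated symmetrically. After finitely many steps every extreme piece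 has different over-labels at its ends.

\emph{Elimination.} Let $\beta$ have label $q$ and over-labels $a>b$ in $[1,q-1]$. Apply the exchange move with the \emph{smaller} label $b$ on top. By \eqref{eq:exchange} the new labels are $a'=2b-a$ and $q'=q-2(a-b)$. From $1\le b<a\le q-1$ we get $3-q\le a'\le b-1$, and from $1\le a-b\le q-2$ we get $4-q\le q'\le q-2$. Both are non-extreme. (With $a$ on top, $q$ would be replaced by $q+2(a-b)$.) Do this for all extreme pieces, symmetrically for the label $1-q$, in disjoint thin disks that avoid the clusters and the base spot. No extreme label remains, so all integer labels lie in $[2-q,q-1]$, which is level $q-1$.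
\end{proof}

For $q=2$ the argument breaks down: by Lemma~\ref{lem:pieces} both over-labels of a piece labeled $2$ equal $1$, and the only other choice, $s=0$, would create the label $-2$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Proposition~\ref{prop:level} lowers the level until it equals the largest end label of a cluster. So we must produce clusters and then make their end labels small.

\subsection{Lifting}

Let $x_0,x_1$ be the colors of the two given strands on the boundary of a face. Since $x_1-x_0$ is a unit, $x\mapsto(x_1-x_0)^{-1}(x-x_0)$ is an affine bijection; we apply it, so that the two colors are $0$ and $1$. Pulling a segment of one strand through the face towards the other makes two segments parallel in a disk $U_0$. This is the only use of the hypothesis on the unit.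

Give each arc the representative of its color in $[0,m-1]$. At a crossing $\{x\mid y,z\}$ the integer $2x-y-z$ is a multiple of $m$ of absolute value at most $2m-2$, so it is $0$ or $\pm m$. If it is $\pm m$, place a jump on the $z$-arc close to the crossing, off $U_0$, and give the short segment between the crossing and the jump the label $2x-y=z\pm m$. We obtain a labeled diagram without walls, with base spot $U_0$ and labels in $[-m,2m-1]$, hence of level $2m$. Each jump has end labels $c,c+m$ with $c\in[-m,m-1]$. There is at least one jump: otherwise the two under-labels at every crossing would have the same parity, and parity would be constant along $K$, whereas $U_0$ contains the labels $0$ and $1$.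

\subsection{Centering the jumps}

Let $V$ be a disk slightly larger than a jump with end labels $c,c+m$. If an $f$-finger with $f\in\mathbb Z$ is brought to $V$ and covers it (a single move II), the obstacle is again a jump, with end labels $2f-c$ and $2f-c-m$. We want the end labels $h$ and $h-m=1-h$, which are symmetric about $\frac12$. Put $w=c+\frac{m-1}2$.
\begin{itemize}
\item If $w$ is odd, take $f=\frac{w+1}2$. Then $2f-c=\frac{m+1}2=h$, and the end labels are $h$ and $1-h$.
\item If $w$ is even, take $f=\frac w2$. Then $2f-c=\frac{m-1}2=h-1$, and the end labels are $h-1$ and $h-1-m=-h$. Covering the new jump in the same way by a $0$-finger gives the end labels $1-h$ and $h$.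
\end{itemize}
From $-\frac{m+1}2\le w\le\frac{3m-3}2$ we get $|f|\le m$, so $f$ is non-extreme at level $2m$ and Lemma~\ref{lem:transport} applies; the new labels have absolute value at most $h$. After treating all jumps we have level $2m$, a base spot, and jumps with end labels $h,1-h$ only.

\subsection{Creating walls}

The segment inside such a jump has color $h$. Make a kink in it by move I, so that the strand coming from the end labeled $h$ first passes over the new crossing, then runs around the loop, and then passes under the crossing. All colors in the disk are $h$. Replace the obstacle by two small disks on the strand, $O_1$ before the overpass and $O_2$ on the loop, and label the strand as follows: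
\[
h\quad[O_1]\quad\tfrac12\quad[O_2]\quad h\,|\tfrac12|\,1-h .
\]
The piece between $O_1$ and $O_2$ is a wall that passes over the new crossing $\{\frac12\mid h,1-h\}$, and $h+(1-h)=2\cdot\frac12$. Both $O_1$ and $O_2$ have end labels $\frac12$ and $h$, and they contain only the color $h=d_1\in S_m$, so they are clusters. We do this for every jump.

\subsection{Halving the end labels}

For $1\le j\le k$ consider the following state.
\begin{enumerate}
\item[$(\mathrm D_j)$] The diagram has level $d_j$ and a base spot. All obstacles are clusters, there is at least one, each has an end labeled $\frac12$, and all end labels lie in $\{\frac12,0,1,d_j\}$.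
\end{enumerate}
The diagram just constructed has level $2m$ and end labels in $\{\frac12,d_1\}$. It is admissible at every level $q\ge d_1+1$, and these $q$ are at least $3$. Applying Proposition~\ref{prop:level} for $q=2m,2m-1,\dots,d_1+1$ we reach $(\mathrm D_1)$.

Suppose that $(\mathrm D_j)$ holds. The end labels $d_j$ are now extreme and block further descent; we absorb them into the clusters by means of the crossing $\{d_{j+1}\mid d_j,\varepsilon_j\}$. Take a cluster $O$ with an end labeled $d_j$, and let $V$ be a disk slightly larger than $O$. The label $d_{j+1}$ is non-extreme at level $q=d_j\ge2$, since $1\le d_{j+1}\le d_j-1$. Bring a $d_{j+1}$-finger to $V$ next to this end, and push it over the end strand in $V\setminus O$. By \eqref{eq:eps} the strand reads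
\[
[O]\quad d_j\,|d_{j+1}|\,\varepsilon_j\,|d_{j+1}|\,d_j .
\]
Enlarge $O$ by a thin neighborhood of the strand up to and including the first of the two crossings. The added colors $d_j,d_{j+1},\varepsilon_j$ lie in $S_m$, so the enlarged disk is a cluster. The end labeled $d_j$ is replaced by three ends labeled $\varepsilon_j,d_{j+1},d_{j+1}$, all smaller than $d_j$; the other ends are unchanged and the level is still $d_j$. After all ends labeled $d_j$ have been treated, the end labels lie in $\{\frac12,0,1,d_{j+1}\}$.

If $j<k$, then $d_{j+1}\ge2$. For $q=d_j,d_j-1,\dots,d_{j+1}+1$ we have $q\ge3$ and $0,1,d_{j+1}\in[2-q,q-1]$, so Proposition~\ref{prop:level} applies in turn and gives $(\mathrm D_{j+1})$. If $j=k$, then $d_k=2$, $d_{k+1}=1$, and we stop with an admissible diagram of level $2$ with base spot, in which some cluster has an end labeled $\frac12$.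

For $m=11$, for instance, the level descends from $22$ to $6$, to $3$ and to $2$; an end labeled $6$ is replaced by ends $0,3,3$, each end $3$ by $1,2,2$, and each end $2$ by $0,1,1$.

\subsection{Removing the label $-1$}

The labels outside the clusters now lie in $\{-1,0,1,2,\frac12\}$, and the colors $0,1,2,h$ of the last four belong to $S_m$. Only $-1$ must be removed, and this is done as for the arc $\beta_2$ in Section~\ref{sec:example}.

By Lemma~\ref{lem:tidy} we may assume that the diagram is tidy of level $2$. By Lemma~\ref{lem:pieces} the pieces labeled $-1$ or $2$ are disjoint simple arcs, disjoint from the clusters, and each piece labeled $-1$ has the over-label $0$ at both ends, so that it lies in a strand reading $1\,|0|\,{-1}\,|0|\,1$. Let $\beta$ be such a piece, and let $V$ be a thin disk that contains $\beta$, short parts of its two over-strands (label $0$) and short parts of its two continuations (label $1$). Just outside an end labeled $\frac12$ of some cluster there is a wall segment. By (P) there is an embedded path from a point of this segment to $\partial V$ that avoids the clusters, the crossings, the interior of $V$ and all other pieces labeled $-1$ or $2$. Pull a finger of the wall along this path on top of everything. It passes over strands labeled $0$, $1$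 and $\frac12$, which get the labels $1$, $0$ and $\frac12$ underneath. Then cover $V$. Along $\partial V$ the wall passes over strands labeled $0$ and $1$ only, and inside $V$ the labels change by $x\mapsto1-x$, so the strand through $\beta$ reads $0\,|1|\,2\,|1|\,0$.

The number of pieces labeled $-1$ has dropped by one. The diagram is still tidy of level $2$: the clusters and their end labels are unchanged, the new over-labels are $\frac12$ and $1$, and the new crossings under the wall are $\{\frac12\mid0,1\}$ or trivial. It still has more than one label, for instance $\frac12$ and $2$. So Lemma~\ref{lem:pieces} applies again, and we repeat until no label $-1$ is left.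

\subsection{Conclusion}

Outside the clusters all colors lie in $\{0,1,2,h\}\subset S_m$, and inside the clusters they lie in $S_m$ by definition. The colored diagram was obtained by colored Reidemeister moves from an affine image of the given coloring, which contains the colors $0$ and $1$. So it is a diagram of $K$, and its coloring is non-trivial by (M2). This proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:A} and the conjecture. \qed

\section{Arbitrary colorings and moduli}\label{sec:moduli}

Let $m\ge2$ and let $D,c,H,n_c$ be as in Theorem~\ref{thm:B}. Fix a color $c_0$ of $c$; all colors lie in the coset $c_0+H$. If $x,y$ lie in this coset, so does $2x-y=x+(x-y)$. By (M1) the colors after a colored move lie in the same coset, so their differences generate a subgroup of $H$; since the move is reversible, this subgroup is $H$. Thus $H$ and the coset are invariants of colored moves. For composite modulus the differences may generate the whole group although no face sees a unit difference. The new point in the proof is to create such a face, one prime at a time.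

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Parity.} Suppose that $n_c$ is even. The cyclic group $H$ then has a surjection $\pi\colon H\to\mathbb Z_2$. At a crossing $\{x\mid y,z\}$ we have $(y-c_0)+(z-c_0)=2(x-c_0)$ in $H$, so $\pi(y-c_0)=\pi(z-c_0)$. Hence $\pi(c-c_0)$ is constant along $K$, all differences of colors lie in the proper subgroup $\ker\pi$, and they do not generate $H$, a contradiction. So $n_c$ is odd.

Subtracting $c_0$ and choosing an isomorphism $H\cong\mathbb Z_{n_c}$, we may assume by (M3) that $m=n_c\ge3$ is odd and that the differences of colors generate $\mathbb Z_m$, in $(D,c)$ and in all colored diagrams obtained from it; we call these \emph{equivalent} to $(D,c)$. Proposition~\ref{prop:lower} gives the lower bound $\lfloor\log_2m\rfloor+2=|S_m|$ for all of them. For $m=3$ there are only three colors and $S_3=\mathbb Z_3$, so nothing remains to be proved. Let $m\ge5$.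

\emph{Reduction.} It suffices to find an equivalent colored diagram $(D',c')$ with a face that has on its boundary two strands whose colors differ by a unit. Theorem~\ref{thm:main} then gives an affine bijection $\alpha$ and moves that take $\alpha\circ c'$ to a coloring with colors in $S_m$. By (M3) the same moves take $c'$ to a coloring with colors in $\alpha^{-1}(S_m)$. By the lower bound all these colors occur, and $\alpha$ is absorbed in the affine identification.

\emph{A unit difference.} Consider all equivalent colored diagrams and all pairs of disjoint segments on the boundary of a common face. For such a pair with colors $x,y$ put $d=y-x$ and let $T$ be the set of primes dividing $m$ modulo which $d$ vanishes. Choose a pair with $|T|$ minimal, and suppose that there is a prime $\ell\in T$. By a planar isotopy make the segments parallel in a disk $U$, and let $P\in\partial U$ be a point beyond the $x$-segment. The differences of colors generate $\mathbb Z_m$, so the coloring is not constant modulo $\ell$, and some segment outside $U$ has a color $z\not\equiv x\pmod\ell$. Pull a finger of it, on top of everything, along an embedded path that avoids the crossings and meets $U$ only at its endpoint $P$; stop just before $P$. The finger keeps the color $z$ and the colors in $U$ do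 not change. Twisting in $U$ gives the segment facing $P$ the color $x+jd$, for any integer $j$ we like. The face containing $P$ then has on its boundary segments of colors $x+jd$ and $z$, with difference $d'=(z-x)-jd$.

Modulo a prime in $T$ we have $d'\equiv z-x$ for every $j$; in particular $d'\not\equiv0\pmod\ell$. For a prime $\ell'\mid m$ outside $T$, $d$ is invertible modulo $\ell'$, so exactly one residue of $j$ modulo $\ell'$ makes $d'$ vanish. By the Chinese remainder theorem there is a $j$ that avoids this residue for each such $\ell'$. Then $d'$ vanishes only modulo primes in $T\setminus\{\ell\}$, contrary to the minimality of $|T|$. So $T=\emptyset$ and $d$ is a unit.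
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:B}]
Let $c$ be a non-trivial $\mathbb Z_m$-coloring of a diagram of $K$, let $c_0$ be one of its colors, and let $\ell'$ be a prime factor of $n_c$. Then $\ell'$ is odd by Theorem~\ref{thm:B}, and $\ell'\mid m$ because $n_c$ is the order of a subgroup of $\mathbb Z_m$. By (M3), $\frac{n_c}{\ell'}(c-c_0)$ is a coloring with values in the subgroup of order $\ell'$. It is non-trivial, since the values of $c-c_0$ generate $H$ and multiplication by $n_c/\ell'$ is not zero on $H\cong\mathbb Z_{n_c}$. So $K$ is $\ell'$-colorable; hence $\ell$ exists and $n_c\ge\ell'\ge\ell$. By Theorem~\ref{thm:B}, $c$ uses at least $\lfloor\log_2n_c\rfloor+2\ge\lfloor\log_2\ell\rfloor+2$ colors. Conversely, composing an $\ell$-coloring with the injection $\mathbb Z_\ell\to\mathbb Z_m$, $x\mapsto\frac m\ell x$, gives a non-trivial $\mathbb Z_m$-coloring with $n_c=\ell$, and Theorem~\ref{thm:B} turns it into one with $\lfloor\log_2\ell\rfloor+2$ colors.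
\end{proof}

\begin{thebibliography}{1}

\bibitem{stick}
\emph{1 Stick Knots and Colorings}, \texttt{https://bsmath.hu/CURRENT/RES+topics.pdf}.

\end{thebibliography}
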